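\title{The Radon--Nikodym property does not imply the asymptotic-norming property}

\begin{abstract}
For separable Banach spaces the asymptotic-norming property is equivalent to the Radon--Nikodym property, by a theorem of Ghoussoub and Maurey. We show that the equivalence fails in general: the long James space $J(\omega_1)$ is a dual space with the Radon--Nikodym property and has none of the three asymptotic-norming properties ANP-I, ANP-II, ANP-III. The proof combines a characterization of ANP-III in the bidual with a stationary-set argument on $\omega_1$. We also determine which long James spaces have the asymptotic-norming properties, show that $\aleph_0$ is the only infinite density character at which the equivalence holds for all spaces, and show that the asymptotic-norming properties are not separably determined.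
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are real. For a Banach space $X$ we write $S(X)$ and $B(X)$ for its unit sphere and closed unit ball, $X^*$ for its dual, and $\overline{\operatorname{co}}\,A$ for the closed convex hull of $A\subset X$.

A \emph{slice} of a bounded set $A\subset X$ is a nonempty set of the form $\{x\in A: f(x)>t\}$ with $f\in X^*$ and $t\in\mathbb{R}$, and $A$ is \emph{dentable} if it has slices of arbitrarily small diameter. The space $X$ has the \emph{Radon--Nikodym property} (RNP) if every nonempty bounded subset of $X$ is dentable. Equivalently, every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite measure $P$ has a Bochner integrable density with respect to $P$.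

The asymptotic-norming property, introduced by James and Ho, is a condition on one set, the unit ball of a suitable norm, and on slices cut by a prescribed family of functionals.

\begin{definition}\label{def:anp}
A set $\Phi\subset B(X^*)$ is a \emph{norming set} for $X$ if $\|x\|=\sup_{\varphi\in\Phi}\varphi(x)$ for all $x\in X$. A sequence $(x_n)$ in $S(X)$ is \emph{asymptotically normed by $\Phi$} if for every $\varepsilon>0$ there are $\varphi\in\Phi$ and $m\in\mathbb{N}$ such that $\varphi(x_n)>1-\varepsilon$ for all $n\ge m$. The space $X$ has
\begin{itemize}
\item the \emph{$\Phi$-ANP-I} if every such sequence converges in norm,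
\item the \emph{$\Phi$-ANP-II} if every such sequence has a norm convergent subsequence,
\item the \emph{$\Phi$-ANP-III} if every such sequence satisfies $\bigcap_{n=1}^\infty\overline{\operatorname{co}}\{x_k:k\ge n\}\neq\emptyset$.
\end{itemize}
For $k\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, the space $X$ has the \emph{ANP-$k$} if there are an equivalent norm $\|\cdot\|$ on $X$ and a norming set $\Phi$ for $(X,\|\cdot\|)$ such that $(X,\|\cdot\|)$ has the $\Phi$-ANP-$k$.
\end{definition}

A sequence is asymptotically normed when its tails lie in slices $\{x \in B(X):\varphi(x)>1-\varepsilon\}$ of depth at most $\varepsilon$, with $\varphi\in\Phi$. Dentability asks for slices that are small; the $\Phi$-ANP asks that a sequence caught in ever thinner slices of the ball behave as if these slices were small. The three versions decrease in strength: $\Phi$-ANP-I implies $\Phi$-ANP-II, and $\Phi$-ANP-II implies $\Phi$-ANP-III because the limit of a subsequence lies in every set $\overline{\operatorname{co}}\{x_k:k\ge n\}$.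

\begin{example}\label{ex:first}
(a) Let $\Gamma$ be a nonempty set, $X=\ell_1(\Gamma)$ and $\Phi=B(c_0(\Gamma))$; finitely supported sign vectors show that $\Phi$ is norming. Let $(x_n)$ be asymptotically normed, let $\varepsilon>0$, and take $\varphi$ and $m$ as in the definition. The set $F=\{\gamma:|\varphi(\gamma)|\ge\frac12\}$ is finite, and for $n\ge m$
\[
1-\varepsilon<\sum_{\gamma\in F}|x_n(\gamma)|+\frac12\sum_{\gamma\notin F}|x_n(\gamma)|=1-\frac12\sum_{\gamma\notin F}|x_n(\gamma)| .
\]
So $x_n$ is within $2\varepsilon$ of the unit ball of the finite-dimensional space $\ell_1(F)$. Hence $\{x_n\}$ is totally bounded, and $X$ has the $\Phi$-ANP-II. If $\gamma\ne\gamma'$, the alternating sequence of the two corresponding unit vectors is normed by the indicator function of $\{\gamma,\gamma'\}$ and diverges, so the $\Phi$-ANP-I fails.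

(b) Let $X=c_0$ with the supremum norm, let $\Phi\subset B(\ell_1)$ be any norming set, and let $s_n=(1,\dots,1,0,0,\dots)$ with $n$ ones. Given $\varepsilon>0$, pick $\varphi=(a_i)\in\Phi$ with $a_1=\varphi(s_1)>1-\varepsilon/2$. Then $\sum_{i>1}|a_i|<\varepsilon/2$, so $\varphi(s_n)>1-\varepsilon$ for all $n$. A point of $\bigcap_n\overline{\operatorname{co}}\{s_k:k\ge n\}$ would have all coordinates equal to $1$, so the $\Phi$-ANP-III fails.
\end{example}

Ghoussoub and Maurey proved that for separable Banach spaces the ANP is equivalent to the RNP. The question that we answer is posed in \cite{ANP}: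

\begin{quote}
\emph{Are the ANP and the RNP equivalent in general? That is, for each $k\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, is it true for every Banach space $X$ that $X$ has the ANP-$k$ if and only if $X$ has the RNP?}
\end{quote}

There is a good reason to expect a positive answer. A space has the RNP as soon as its separable subspaces have it, and the $\Phi$-ANP is a condition on sequences, each of which lives in a separable subspace. If $X$ has the RNP, then every separable subspace $Y$ of $X$ has the ANP. But the norm and the norming set that witness this depend on $Y$, and the ANP for $X$ requires one norm and one norming set that serve all $Y$ at once. We show that these local witnesses cannot always be patched together.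

For an ordinal $\eta\ge1$, a function $x:[0,\eta]\to\mathbb{R}$ and a finite set $G=\{\alpha_0<\dots<\alpha_k\}\subset[0,\eta]$, the \emph{squared variation} of $x$ along $G$ is $V(x;G)=\sum_{i=1}^k|x(\alpha_i)-x(\alpha_{i-1})|^2$, and
\[
\|x\|_J=\sup\bigl\{V(x;G)^{1/2}: G\subset[0,\eta]\text{ finite and nonempty}\bigr\}.
\]
The \emph{long James space} $J(\eta)$ consists of all $x:[0,\eta]\to\mathbb{R}$ such that $x(0)=0$, $\|x\|_J<\infty$, and $x$ is continuous for the order topology, that is, $x(\lambda)=\lim_{\gamma\uparrow\lambda}x(\gamma)$ for every limit ordinal $\lambda\le\eta$. The space $J(\omega_1)$, where $\omega_1$ is the first uncountable ordinal, was studied by G.~A.~Edgar.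

\begin{theorem}\label{thm:main}
The space $J(\omega_1)$ has the RNP but fails the ANP-III, hence also the ANP-II and the ANP-I. Consequently, for no $k\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$ does the equivalence of the ANP-$k$ and the RNP hold for all Banach spaces.
\end{theorem}

The proof is carried out in ZFC. The other implication does hold: the ANP-III, and hence each ANP-$k$, implies the RNP in every Banach space. This is due to James and Ho, and we give a proof (Theorem~\ref{thm:rnp}). The next theorem locates the counterexample. The \emph{density character} of a space is the least cardinality of a dense subset. That of $J(\omega_1)$ is $\aleph_1$ (Proposition~\ref{prop:span}), which by part (b) is the smallest possible for a counterexample.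

\begin{theorem}\label{thm:more}
Let $k\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$.
\begin{itemize}
\item[(a)] For every ordinal $\eta\ge1$ the space $J(\eta)$ is isometric to a dual space and has the RNP. It has the ANP-$k$ if and only if $\eta<\omega_1$.
\item[(b)] Let $\kappa$ be an infinite cardinal. The RNP and the ANP-$k$ are equivalent for all Banach spaces of density character $\kappa$ if and only if $\kappa=\aleph_0$.
\item[(c)] The ANP-$k$ is not separably determined: every separable subspace of $J(\omega_1)$ has the ANP-I, while $J(\omega_1)$ fails the ANP-III.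
\end{itemize}
\end{theorem}

After the background in Section~\ref{sec:back}, Section~\ref{sec:bidual} replaces sequences by points of the bidual: the $\Phi$-ANP-III holds exactly when $\Phi$ fails to norm each element of $X^{**}\setminus X$. Section~\ref{sec:jumps} finds one such element of $J(\eta)^{**}$ at every limit ordinal and shows, in $J(\omega^2)$, how they constrain one another. Section~\ref{sec:obstruction} turns this into a general obstruction to the ANP-III, and Section~\ref{sec:dual} proves that $J(\eta)$ is a dual space with the RNP, which completes the proof of Theorem~\ref{thm:main}. Sections~\ref{sec:three} and~\ref{sec:rnp} compare the three properties with each other and with the RNP, and Section~\ref{sec:rest} proves Theorem~\ref{thm:more}.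

\section{Background}\label{sec:back}

We regard $X$ as a subspace of $X^{**}$, so that $x(f)=f(x)$ for $x\in X$ and $f\in X^*$, and we denote a norm, its dual norm and its bidual norm by the same symbol. If two equivalent norms satisfy $\|x\|'\le C\|x\|$ on $X$, then $\|f\|\le C\|f\|'$ on $X^*$, and therefore $\|x^{**}\|'\le C\|x^{**}\|$ on $X^{**}$. For a nonempty set $\Phi\subset B(X^*)$ and $x^{**}\in X^{**}$ put
\[
\sup\nolimits_\Phi x^{**}=\sup_{\varphi\in\Phi}x^{**}(\varphi)\le\|x^{**}\| .
\]
A norming set is not assumed to be convex or symmetric. A \emph{cluster point} of a sequence is a point each of whose neighborhoods contains infinitely many terms.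

We use the following standard facts on weak and weak* topologies.
\begin{itemize}
\item[(W1)] The unit ball of a dual space is weak*-compact, and the dual norm is weak* lower semicontinuous. So a bounded sequence in a dual space has a weak*-cluster point, and it converges weak* if it has only one. The weak* topology of $X^{**}$ restricts to the weak topology on $X$.
\item[(W2)] (Goldstine) $B(X)$ is weak*-dense in $B(X^{**})$.
\item[(W3)] The weak closure of a convex subset of $X$ equals its norm closure.
\end{itemize}
For the RNP we use the following.
\begin{itemize}
\item[(R1)] The RNP is invariant under isomorphisms (by the description with measures) and passes to closed subspaces (restrict the functional that defines a slice).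
\item[(R2)] A Banach space has the RNP if all its separable closed subspaces have it \cite[Ch.~III.3]{DU}.
\item[(R3)] (Dunford--Pettis) Separable dual spaces have the RNP \cite[Ch.~III.3]{DU}.
\end{itemize}

\begin{lemma}\label{lem:hered}
Each ANP-$k$ is invariant under isomorphisms and passes to closed subspaces.
\end{lemma}

\begin{proof}
An isomorphism transports the norm and the norming set. Let $(X,\|\cdot\|)$ have the $\Phi$-ANP-$k$ and let $Y\subset X$ be a closed subspace. The set $\Phi|_Y$ of restrictions is norming for $Y$, and a sequence in $S(Y)$ that is asymptotically normed by $\Phi|_Y$ is asymptotically normed by $\Phi$. Limits of its subsequences and closed convex hulls of its tails lie in $Y$.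
\end{proof}

\section{Norming sets seen from the bidual}\label{sec:bidual}

A norming set $\Phi$ satisfies $\sup_\Phi x=\|x\|$ for $x\in X$, but it need not norm the other elements of $X^{**}$. Asymptotically normed sequences can accumulate only at elements that it does norm.

\begin{lemma}\label{lem:cluster}
Let $(x_n)\subset S(X)$ be asymptotically normed by $\Phi$ and let $x^{**}$ be a weak*-cluster point of $(x_n)$ in $X^{**}$. Then $\sup_\Phi x^{**}=\|x^{**}\|=1$.
\end{lemma}

\begin{proof}
Given $\varepsilon>0$, take $\varphi\in\Phi$ with $\varphi(x_n)>1-\varepsilon$ for all large $n$. Then $x^{**}(\varphi)\ge1-\varepsilon$. Hence $1\le\sup_\Phi x^{**}\le\|x^{**}\|\le1$, the last inequality because $B(X^{**})$ is weak*-closed.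
\end{proof}

\begin{theorem}\label{thm:bidual}
Let $\Phi$ be a norming set for $(X,\|\cdot\|)$. Then $X$ has the $\Phi$-ANP-III if and only if
\[
\sup\nolimits_\Phi x^{**}<\|x^{**}\|\qquad\text{for every }x^{**}\in X^{**}\setminus X .
\]
\end{theorem}

\begin{proof}
Assume the inequality. Let $(x_n)$ be asymptotically normed by $\Phi$ and let $x^{**}$ be a weak*-cluster point of it, which exists by (W1). By Lemma~\ref{lem:cluster} and the assumption, $x^{**}\in X$. Then $x^{**}$ lies in the weak closure of each convex set $\operatorname{co}\{x_k:k\ge n\}$, which is $\overline{\operatorname{co}}\{x_k:k\ge n\}$ by (W3).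

Conversely, assume the $\Phi$-ANP-III and let $\sup_\Phi x^{**}=\|x^{**}\|$. We show that $x^{**}\in X$; we may assume $x^{**}\neq0$ and, after scaling, $\|x^{**}\|=1$. The difficulty is that $x^{**}$ is a weak* limit of a net in $X$, while the hypothesis concerns sequences. A sequence $(y_n)$ can be made to approximate $x^{**}$ on countably many functionals only, and these must suffice to identify $x^{**}$ with the point of $X$ that the hypothesis provides. That point lies in the closed span of the $y_n$. So we construct the sequence and the functionals together, in such a way that the functionals norm the span of $x^{**}$ and the $y_n$ up to a factor $\frac12$.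

First, every weak*-neighborhood of $x^{**}$ meets $S(X)$. Indeed, by (W2) there is a net $(u_i)$ in $B(X)$ with $u_i\to x^{**}$ weak*; lower semicontinuity gives $\|u_i\|\to1$, so $u_i/\|u_i\|\to x^{**}$ weak*.

Choose $\varphi_k\in\Phi$ with $x^{**}(\varphi_k)>1-\frac1k$ for $k\ge1$. Choose $y_1\in S(X)$ with $\varphi_1(y_1)>0$ and put $F_0=\emptyset$. Suppose that $y_1,\dots,y_n\in S(X)$ and a finite set $F_{n-1}\subset B(X^*)$ have been chosen, and let $E_n=\operatorname{span}\{x^{**},y_1,\dots,y_n\}\subset X^{**}$. Take a finite $\frac14$-net $(e_j)$ of the unit sphere of $E_n$ and $f_j\in B(X^*)$ with $e_j(f_j)>\frac34$, and let $F_n$ consist of $F_{n-1}$ and the $f_j$. If $e\in E_n$, $\|e\|=1$ and $\|e-e_j\|\le\frac14$, then $e(f_j)>\frac12$. Thus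
\begin{equation}\label{eq:half}
\max_{f\in F_n}|e(f)|\ge\tfrac12\|e\|\qquad(e\in E_n).
\end{equation}
Now choose $y_{n+1}\in S(X)$ such that
\[
|f(y_{n+1})-x^{**}(f)|<\tfrac1n\quad(f\in F_n),\qquad\varphi_k(y_{n+1})>1-\tfrac1k\quad(k\le n+1).
\]
These finitely many conditions define a weak*-neighborhood of $x^{**}$, so $y_{n+1}$ exists.

Since $\varphi_k(y_n)>1-\frac1k$ for $n\ge k$, the sequence $(y_n)$ is asymptotically normed by $\Phi$, and there is $z\in\bigcap_n\overline{\operatorname{co}}\{y_k:k\ge n\}$. Let $F=\bigcup_nF_n$. If $f\in F_n$ and $j\ge n$, then $f\in F_i$ and $|f(y_{i+1})-x^{**}(f)|<\frac1i\le\frac1j$ for all $i\ge j$; as $z\in\overline{\operatorname{co}}\{y_{i+1}:i\ge j\}$, we get $|f(z)-x^{**}(f)|\le\frac1j$. Hence $z-x^{**}$ vanishes on $F$. By \eqref{eq:half} the inequality $\frac12\|e\|\le\sup_{f\in F}|e(f)|$ holds on $\bigcup_nE_n$, and it extends to the norm closure of this space because both sides are Lipschitz in $e$. The element $z-x^{**}$ belongs to this closure, so $x^{**}=z\in X$.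
\end{proof}

Two extreme cases are immediate. A reflexive space has the $\Phi$-ANP-III for every norming set $\Phi$, since $X^{**}\setminus X$ is empty. And $X$ has the $B(X^*)$-ANP-III only if it is reflexive, since $B(X^*)$ norms all of $X^{**}$. Lemma~\ref{lem:cluster} and Theorem~\ref{thm:bidual} together give the following.

\begin{corollary}\label{cor:cluster}
If $X$ has the $\Phi$-ANP-III and $(x_n)\subset S(X)$ is asymptotically normed by $\Phi$, then every weak*-cluster point of $(x_n)$ in $X^{**}$ lies in $S(X)$.
\end{corollary}

\section{Jumps in the long James space}\label{sec:jumps}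

Fix $\eta\ge1$. For each finite $G$ the function $V(\,\cdot\,;G)^{1/2}$ is a seminorm by Minkowski's inequality, and for $x\in J(\eta)$ we have $|x(\alpha)|=|x(\alpha)-x(0)|\le\|x\|_J$. So $\|\cdot\|_J$ is a norm on $J(\eta)$ (this is the purpose of the condition $x(0)=0$), and the evaluations $\delta_\alpha(x)=x(\alpha)$ lie in $B(J(\eta)^*)$. The space is complete. A Cauchy sequence $(x_n)$ converges uniformly to a continuous $x$ with $x(0)=0$. If $\|x_n-x_m\|_J\le\varepsilon$ for $n,m\ge N$, then letting $m\to\infty$ in $V(x_n-x_m;G)\le\varepsilon^2$ for each fixed $G$ gives $\|x_n-x\|_J\le\varepsilon$ for $n\ge N$.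

For $\beta<\eta$ let $e_\beta=\mathbf{1}_{(\beta,\eta]}$, the function that jumps from $0$ to $1$ between $\beta$ and $\beta+1$. It is constant on a final segment of $[0,\lambda]$ for each limit $\lambda$, hence continuous, and $\|e_\beta\|_J=1$. For a limit ordinal $\lambda$, a limit ``as $\beta\uparrow\lambda$'' is the limit of the net indexed by $[0,\lambda)$. As $\beta\uparrow\lambda$, the functions $e_\beta$ converge pointwise to $\mathbf{1}_{[\lambda,\eta]}$. This function has $\|\cdot\|_J$-norm $1$ and is kept out of $J(\eta)$ only by the continuity requirement. We shall see that it is represented in the bidual. The quadratic nature of the norm enters through one estimate.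

\begin{lemma}\label{lem:blocks}
If $\beta_1<\gamma_1\le\beta_2<\gamma_2\le\dots\le\beta_n<\gamma_n<\eta$, then
\[
\Bigl\|\sum_{i=1}^n(e_{\beta_i}-e_{\gamma_i})\Bigr\|_J\le\sqrt{2n}.
\]
\end{lemma}

\begin{proof}
The sum is the indicator function $h$ of the union of the disjoint intervals $(\beta_i,\gamma_i]$. Let $\alpha_0<\dots<\alpha_k$. Each term $|h(\alpha_j)-h(\alpha_{j-1})|^2$ is $0$ or $1$. If $t\notin[\alpha_{j-1},\alpha_j)$ then $e_t(\alpha_{j-1})=e_t(\alpha_j)$, so the term vanishes unless $[\alpha_{j-1},\alpha_j)$ contains one of the at most $2n$ points $\beta_i,\gamma_i$. The intervals $[\alpha_{j-1},\alpha_j)$ are disjoint, so at most $2n$ terms are nonzero.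
\end{proof}

\begin{lemma}\label{lem:w}
Let $X=J(\eta)$.
\begin{itemize}
\item[(i)] For every limit ordinal $\lambda\le\eta$ the weak* limit $w_\lambda$ of $e_\beta$ as $\beta\uparrow\lambda$ exists in $B(X^{**})$. It satisfies $w_\lambda(\delta_\alpha)=\mathbf{1}_{[\lambda,\eta]}(\alpha)$ for all $\alpha\le\eta$, and $w_\lambda\notin X$.
\item[(ii)] If $\lambda_1<\dots<\lambda_n<\eta$ are limit ordinals, then $\bigl\|\frac1n\sum_{i=1}^n(e_{\lambda_i}-w_{\lambda_i})\bigr\|_J\le\sqrt{2/n}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $f\in X^*$. If the bounded net $f(e_\beta)$ had no limit as $\beta\uparrow\lambda$, we could pick reals $s<t$ strictly between its lower and upper limits and ordinals $\beta_1<\gamma_1<\beta_2<\gamma_2<\dots<\lambda$ with $f(e_{\beta_i})>t$ and $f(e_{\gamma_i})<s$. Lemma~\ref{lem:blocks} would give $n(t-s)\le\|f\|_J\sqrt{2n}$ for all $n$, which is false for large $n$. So $w_\lambda(f)=\lim_{\beta\uparrow\lambda}f(e_\beta)$ exists; it is linear in $f$ and bounded by $\|f\|_J$. For $\alpha\ge\lambda$ we have $e_\beta(\alpha)=1$ for all $\beta<\lambda$, and for $\alpha<\lambda$ we have $e_\beta(\alpha)=0$ once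 $\beta\ge\alpha$; this gives the formula for $w_\lambda(\delta_\alpha)$. If $w_\lambda$ were an element $x$ of $X$, then $x=\mathbf{1}_{[\lambda,\eta]}$, which is discontinuous at $\lambda$.

(ii) Put $\lambda_0=0$ and let $f\in B(X^*)$. For $\lambda_{i-1}\le\beta_i<\lambda_i$, Lemma~\ref{lem:blocks} with $\gamma_i=\lambda_i$ gives $\bigl|\sum_i\bigl(f(e_{\lambda_i})-f(e_{\beta_i})\bigr)\bigr|\le\sqrt{2n}$. Let $\beta_i\uparrow\lambda_i$ for one $i$ after the other, and divide by $n$.
\end{proof}

\subsection*{The first limit of limit ordinals}
The mechanism behind Theorem~\ref{thm:main} appears as soon as there is a limit of limit ordinals, that is, in $X=J(\omega^2)$. Let $\|\cdot\|$ be any equivalent norm on $X$, say with $\|x\|\le C\|x\|_J$, and let $\Phi$ be any norming set for $(X,\|\cdot\|)$. For a limit ordinal $\lambda\le\omega^2$ put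
\[
a(\lambda)=\sup\nolimits_\Phi w_\lambda,\qquad b(\lambda)=\|w_\lambda\| .
\]
By Theorem~\ref{thm:bidual}, the $\Phi$-ANP-III forces $a(\lambda)<b(\lambda)$. To play against this we need a lower bound for the numbers $a(\lambda)$, and the only information on $\Phi$ is that it norms vectors of $X$. The vector of $X$ that most resembles $w_\lambda$ is $e_\lambda$: the two agree at $\delta_\alpha$ for every $\alpha\neq\lambda$. They are not close in norm, since $(w_\lambda-e_\lambda)(\delta_\lambda)=1$. But their averages over many $\lambda$ are close, and this yields
\begin{equation}\label{eq:model}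
b(\omega^2)\le\limsup_{i\to\infty}a(\omega\cdot i).
\end{equation}
To see this, let $L$ be the right-hand side and let $\varepsilon>0$. Take $f$ with $\|f\|\le1$ and $w_{\omega^2}(f)>b(\omega^2)-\varepsilon$. Since $e_\beta\to w_{\omega^2}$ weak* and $\omega\cdot i\uparrow\omega^2$, there is $m$ with $f(e_{\omega\cdot i})>b(\omega^2)-\varepsilon$ and $a(\omega\cdot i)<L+\varepsilon$ for all $i>m$. Put
\[
u=\frac1n\sum_{i=m+1}^{m+n}e_{\omega\cdot i}\in X,\qquad W=\frac1n\sum_{i=m+1}^{m+n}w_{\omega\cdot i}\in X^{**}.
\]
The function $u$ is a staircase that climbs from $0$ to $1$ in $n$ steps of height $\frac1n$, taken at the points $\omega\cdot i+1$. The function $\alpha\mapsto W(\delta_\alpha)$ is the same staircase with each step taken one point earlier, at $\omega\cdot i$. The difference consists of $n$ spikes of height $\frac1n$, whose squared variation is at most $2n\cdot\frac1{n^2}$, and indeed Lemma~\ref{lem:w}(ii) gives $\|u-W\|\le C\sqrt{2/n}$. Because $u\in X$, the set $\Phi$ norms $u$, and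
\[
b(\omega^2)-\varepsilon<f(u)\le\|u\|=\sup\nolimits_\Phi u\le\sup\nolimits_\Phi W+\|u-W\|\le L+\varepsilon+C\sqrt{2/n}.
\]
Letting $n\to\infty$ and then $\varepsilon\to0$ proves \eqref{eq:model}.

The computation used only that $\omega^2$ is the supremum of an increasing sequence of limit ordinals. In any $J(\eta)$ with the $\Phi$-ANP-III we therefore have $a(\lambda)<b(\lambda)\le\limsup_ia(\lambda_i)$ whenever limit ordinals $\lambda_i$ increase to $\lambda$. The bounded function $a$ must lose a positive amount at $\omega^2$ relative to the points $\omega\cdot i$, again at $\omega^3$ relative to the points $\omega^2\cdot i$, and so on. Theorem~\ref{thm:more}(a) shows that up to a countable ordinal these losses can be arranged. The next section shows that below $\omega_1$ they cannot.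

\section{An obstruction on $\omega_1$}\label{sec:obstruction}

A set $C\subset\omega_1=[0,\omega_1)$ is a \emph{club} if it is unbounded and closed, where closed means that every limit $\lambda<\omega_1$ with $\lambda=\sup(C\cap\lambda)$ belongs to $C$. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club. A stationary set is unbounded, since the final segments of $\omega_1$ are clubs.

\begin{lemma}\label{lem:stat}
\begin{itemize}
\item[(a)] The intersection of countably many clubs is a club. Hence every club is stationary, and if a stationary set is a countable union $\bigcup_jA_j$, then some $A_j$ is stationary.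
\item[(b)] If $A\subset\omega_1$ is unbounded, then $A'=\{\lambda<\omega_1\text{ limit}:\lambda=\sup(A\cap\lambda)\}$ is a club. Hence every stationary set $A$ meets $A'$, and the set of all limit ordinals below $\omega_1$ is a club.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $C_j$ be clubs. Their intersection is closed. Given $\alpha<\omega_1$, choose $\alpha<\gamma_1<\gamma_2<\cdots$ so that for each $j$ infinitely many $\gamma_i$ lie in $C_j$. The supremum of the $\gamma_i$ is a countable limit ordinal and lies in every $C_j$. For the last claim, if each $A_j$ missed a club $C_j$, then $\bigcup_jA_j$ would miss the club $\bigcap_jC_j$.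

(b) The supremum of a strictly increasing sequence in $A$ that starts above $\alpha$ lies in $A'$, so $A'$ is unbounded. If $\lambda$ is a limit with $\lambda=\sup(A'\cap\lambda)$ and $\alpha<\lambda$, pick $\mu\in A'$ with $\alpha<\mu<\lambda$; then $A$ meets $(\alpha,\mu)$. So $\lambda\in A'$. The last claim is the case $A=\omega_1$.
\end{proof}

The next theorem isolates the two properties of the vectors $e_\beta$ that were used to prove \eqref{eq:model}.

\begin{theorem}\label{thm:obstruction}
Let $X$ be a Banach space, let $S\subset\omega_1$ be a stationary set of limit ordinals, and let $(x_\alpha)_{\alpha<\omega_1}\subset X$ satisfy: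
\begin{itemize}
\item[(i)] for each $\lambda\in S$, $x_\beta\to w_\lambda$ weak* in $X^{**}$ as $\beta\uparrow\lambda$, with $w_\lambda\in X^{**}\setminus X$;
\item[(ii)] for each $\delta>0$ there is $n$ such that $\bigl\|\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\bigr\|<\delta$ whenever $\lambda_1<\dots<\lambda_n$ are in $S$.
\end{itemize}
Then $X$ fails the ANP-III.
\end{theorem}

\begin{proof}
Suppose that $X$ has the $\Phi$-ANP-III for some equivalent norm and some norming set $\Phi$ for that norm. Equivalent norms have the same weak* topology and equivalent bidual norms, so (i) and (ii) hold for the new norm, which we now denote by $\|\cdot\|$.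

By Theorem~\ref{thm:bidual}, for each $\lambda\in S$ there is a rational $p$ with $\sup_\Phi w_\lambda<p<\|w_\lambda\|$. Thus $S$ is the union of the countably many sets
\[
A_p=\{\lambda\in S:\sup\nolimits_\Phi w_\lambda<p<\|w_\lambda\|\},\qquad p\in\mathbb{Q},
\]
and by Lemma~\ref{lem:stat} some $A=A_p$ is stationary and contains a point $\lambda$ with $\lambda=\sup(A\cap\lambda)$. We use the upper inequality at $\lambda$ and the lower inequality at points of $A$ below $\lambda$.

Pick $q$ with $p<q<\|w_\lambda\|$ and $f\in B(X^*)$ with $w_\lambda(f)>q$. By (i) there is $\beta_0<\lambda$ with $f(x_\beta)>q$ for all $\beta\in(\beta_0,\lambda)$. Let $n$ be given by (ii) for $\delta=q-p$. The set $A\cap(\beta_0,\lambda)$ has supremum $\lambda$ and does not contain $\lambda$, so it is infinite; choose $\lambda_1<\dots<\lambda_n$ in it and put $u=\frac1n\sum_{i=1}^nx_{\lambda_i}\in X$. Then $\|u\|\ge f(u)>q$, and since $\Phi$ is norming there is $\varphi\in\Phi$ with $\varphi(u)>q$. On the other hand $w_{\lambda_i}(\varphi)<p$ for each $i$, because $\lambda_i\in A$. Hence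
\[
q-p<\varphi(u)-\frac1n\sum_{i=1}^nw_{\lambda_i}(\varphi)\le\Bigl\|\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\Bigr\|<q-p,
\]
a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
The condition $w_\lambda\notin X$ produces the gap around $p$, the convergence in (i) bounds $\|u\|$ from below, and (ii) bounds it from above. Stationarity is used twice: it survives a countable partition, and it provides a point of $A$ that is a limit of points of $A$. Uncountability has the first property but not the second. The set $\{\xi+\omega:\xi<\omega_1\}$ is an uncountable set of limit ordinals, and none of its points is a limit of smaller ones, because $(\xi,\xi+\omega)$ contains only successor ordinals.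
\end{remark}

\begin{corollary}\label{cor:fails}
The space $J(\omega_1)$ fails the ANP-III.
\end{corollary}

\begin{proof}
Let $x_\alpha=e_\alpha$ and let $S$ be the set of all limit ordinals below $\omega_1$, which is stationary by Lemma~\ref{lem:stat}. Lemma~\ref{lem:w} gives (i), and it gives (ii) for any $n>2/\delta^2$.
\end{proof}

\section{The long James space is a dual space with the RNP}\label{sec:dual}

By (R2) and (R3) it suffices to embed each separable subspace of $J(\eta)$ in a separable dual space. We show that the vectors $e_\beta$ span a dense subspace of $J(\eta)$, that $J(\eta)$ is a dual space, and that countably many $e_\beta$ span a copy of $J(\theta)$ with $\theta$ countable. The first and third steps use the behavior of $\|\cdot\|_J$ under monotone changes of variable.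

\begin{lemma}\label{lem:comp}
Let $r:[0,\eta]\to[0,\theta]$ be nondecreasing and let $g:[0,\theta]\to\mathbb{R}$. Then $\|g\circ r\|_J^2$ is the supremum of $V(g;G)$ over the finite nonempty subsets $G$ of the range of $r$. In particular $\|g\circ r\|_J\le\|g\|_J$, with equality if $r$ is onto.
\end{lemma}

\begin{proof}
If $\alpha_0<\dots<\alpha_k$, then $r(\alpha_0)\le\dots\le r(\alpha_k)$ and repeated values contribute $0$, so $V(g\circ r;H)=V(g;r(H))$ for every finite $H$. Every finite subset of the range is of the form $r(H)$.
\end{proof}

\begin{proposition}\label{prop:span}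
The linear span of $\{e_\beta:\beta<\eta\}$ is dense in $J(\eta)$. In particular $J(\eta)$ is separable for $\eta<\omega_1$, and $J(\omega_1)$ has density character $\aleph_1$.
\end{proposition}

\begin{proof}
Let $D$ be the closed span and let $x\in J(\eta)$. For $\alpha\le\eta$ let $P_\alpha x$ be $x$ stopped at $\alpha$, that is, $(P_\alpha x)(\xi)=x(\min(\xi,\alpha))$. It agrees with $x$ on $[0,\alpha]$ and is constant on $[\alpha,\eta]$, so it is continuous, and $P_\alpha x\in J(\eta)$ by Lemma~\ref{lem:comp}. We prove $P_\alpha x\in D$ by transfinite induction; the case $\alpha=\eta$ gives $x\in D$. We have $P_0x=0$ and $P_{\gamma+1}x=P_\gamma x+(x(\gamma+1)-x(\gamma))e_\gamma$.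

Let $\lambda\le\eta$ be a limit; it is enough to show $\|P_\lambda x-P_\gamma x\|_J\to0$ as $\gamma\uparrow\lambda$. For $\gamma<\lambda$ we have $P_\lambda x-P_\gamma x=x\circ r-x(\gamma)$ with $r(\xi)=\max(\gamma,\min(\xi,\lambda))$, a nondecreasing map with range $[\gamma,\lambda]$. By Lemma~\ref{lem:comp}, $\|P_\lambda x-P_\gamma x\|_J=v(\gamma)$, where $v(\gamma)^2$ is the supremum of $V(x;G)$ over finite $G\subset[\gamma,\lambda]$. Finite subsets of $[\gamma,\lambda)$ give the same supremum: if $\lambda\in G$, replacing $\lambda$ by a large enough ordinal below $\lambda$ changes $V(x;G)$ arbitrarily little, by continuity of $x$ at $\lambda$. The function $v$ is nonincreasing. If it did not tend to $0$, there would be $\varepsilon>0$ with $v(\gamma)>\varepsilon$ for all $\gamma<\lambda$, and we could choose successively finite sets $G_1,G_2,\ldots\subset[0,\lambda)$ with $V(x;G_i)>\varepsilon^2$ and $G_{i+1}\subset[\max G_i+1,\lambda)$. Then $V(x;G_1\cup\dots\cup G_k)>k\varepsilon^2$ for all $k$, contradicting $\|x\|_J<\infty$.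

Rational combinations of the $e_\beta$ are dense, which gives separability for $\eta<\omega_1$ and density character at most $\aleph_1$ for $\eta=\omega_1$. For $\beta<\gamma$ we have $\|e_\beta-e_\gamma\|_J\ge(e_\beta-e_\gamma)(\gamma)=1$, so $J(\omega_1)$ is not separable.
\end{proof}

To exhibit a predual we need a topology in which the unit ball is compact. Pointwise convergence on $[0,\eta]$ does not work, since $e_\beta\to\mathbf{1}_{[\lambda,\eta]}\notin J(\eta)$ pointwise. The defect sits at the limit ordinal $\lambda$ only: at successor ordinals $\mathbf{1}_{[\lambda,\eta]}$ agrees with $e_\lambda$ (with $0$ if $\lambda=\eta$). So we ask for convergence at successor ordinals only. Let $\operatorname{Succ}$ be the set of successor ordinals in $[0,\eta]$, let $\tau$ be the topology of pointwise convergence on $\operatorname{Succ}$, and let $B$ be the unit ball of $J(\eta)$.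

\begin{proposition}\label{prop:dual}
Let $X=J(\eta)$ and $Z=\{f\in X^*: f|_B\text{ is }\tau\text{-continuous}\}$. Then $Z$ is a closed subspace of $X^*$ that contains $\delta_\alpha$ for every $\alpha\in\operatorname{Succ}$, and the map $j:X\to Z^*$, $j(x)(f)=f(x)$, is an isometry onto $Z^*$.
\end{proposition}

\begin{proof}
Successor ordinals are cofinal in every limit ordinal, so a continuous $x$ with $x(0)=0$ is determined by its values on $\operatorname{Succ}$. Thus restriction identifies $(B,\tau)$ with a subset of the compact space $[-1,1]^{\operatorname{Succ}}$.

\emph{Step 1: $B$ is $\tau$-compact.} Let $z$ lie in the closure of $B$ in $[-1,1]^{\operatorname{Succ}}$ and put $z(0)=0$. We extend $z$ to an element of $B$. For finite $G\subset\{0\}\cup\operatorname{Succ}$ the condition $V(\,\cdot\,;G)\le1$ is closed, so $V(z;G)\le1$. Let $\lambda\le\eta$ be a limit. If $z(\gamma)$ had no limit as $\gamma\uparrow\lambda$ through $\operatorname{Succ}$, the Cauchy criterion would give $\varepsilon>0$ and successors $\gamma_1<\gamma_2<\dots<\lambda$ with $|z(\gamma_{2i})-z(\gamma_{2i-1})|>\varepsilon$ for all $i$, hence $k\varepsilon^2<V(z;\{\gamma_1,\dots,\gamma_{2k}\})\le1$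 for all $k$, which is impossible. Define $z(\lambda)$ to be this limit. The extended function is continuous: if $|z(\gamma)-z(\lambda)|\le\varepsilon$ for all successors $\gamma\in(\gamma_0,\lambda)$, the same holds for each limit $\gamma\in(\gamma_0,\lambda)$, because $z(\gamma)$ is a limit of values of $z$ at successors in $(\gamma_0,\gamma)$. Finally, given an arbitrary finite $G$, replace each limit ordinal in $G$ by a smaller successor that exceeds the preceding element of $G$ and at which $z$ has nearly the same value. This changes $V(z;G)$ arbitrarily little, so $V(z;G)\le1$. Thus $z\in B$.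

\emph{Step 2: duality} (the Dixmier--Ng argument). Norm convergence in $X^*$ is uniform convergence on $B$, so $Z$ is closed. The functionals $\delta_\alpha$, $\alpha\in\operatorname{Succ}$, are $\tau$-continuous and separate the points of $X$, so they lie in $Z$ and $j$ is injective. By the definition of $Z$, the map $j|_B$ is continuous from $\tau$ to the weak* topology of $Z^*$, so $K=j(B)$ is weak*-compact; it is also convex and symmetric. The bipolar theorem states that such a set $K$ equals $\{u\in Z^*:|u(f)|\le1\text{ for all }f\in K^\circ\}$, where $K^\circ=\{f\in Z:|u(f)|\le1\text{ for all }u\in K\}$. Here $K^\circ=\{f\in Z:\sup_B|f|\le1\}=B(Z)$, so $j(B)=B(Z^*)$. An injective linear map that carries the unit ball onto the unit ball is a surjective isometry.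
\end{proof}

For a set $C$ of ordinals, $\operatorname{otp}(C)$ denotes its order type.

\begin{lemma}\label{lem:sub}
Let $C\subset[0,\eta)$ be nonempty and $\theta=\operatorname{otp}(C)$. Then the closed span of $\{e_\beta:\beta\in C\}$ in $J(\eta)$ is isometric to $J(\theta)$.
\end{lemma}

\begin{proof}
Define $r:[0,\eta]\to[0,\theta]$ by $r(\xi)=\operatorname{otp}\{\beta\in C:\beta<\xi\}$; this map collapses the stretches on which all $e_\beta$, $\beta\in C$, are constant. It is nondecreasing. It is onto: if $(\beta_\zeta)_{\zeta<\theta}$ is the increasing enumeration of $C$, then $r(\beta_\zeta)=\zeta$, and $r(\eta)=\theta$. If $\xi\le\beta_\zeta$ then $r(\xi)\le\zeta$, and if $\xi>\beta_\zeta$ then $r(\xi)\ge\zeta+1$. Hence $\mathbf{1}_{(\zeta,\theta]}\circ r=e_{\beta_\zeta}$. By Lemma~\ref{lem:comp} the linear map $g\mapsto g\circ r$ is an isometry of $\operatorname{span}\{\mathbf{1}_{(\zeta,\theta]}:\zeta<\theta\}$ onto $\operatorname{span}\{e_\beta:\beta\in C\}$. It extends to the closures, and the first closure is $J(\theta)$ by Proposition~\ref{prop:span}.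
\end{proof}

\begin{proposition}\label{prop:rnp}
Every separable subspace of $J(\eta)$ embeds isometrically in $J(\theta)$ for some $\theta$ with $1\le\theta<\omega_1$, and $J(\eta)$ has the RNP.
\end{proposition}

\begin{proof}
Let $Y\subset J(\eta)$ be separable. By Proposition~\ref{prop:span} each point of a countable dense subset of $Y$ lies in the closed span of countably many $e_\beta$. So there is a countable nonempty $C\subset[0,\eta)$ such that $Y$ lies in the closed span of $\{e_\beta:\beta\in C\}$, which is isometric to $J(\theta)$ with $\theta=\operatorname{otp}(C)<\omega_1$ by Lemma~\ref{lem:sub}. The space $J(\theta)$ is a separable dual space by Propositions~\ref{prop:span} and~\ref{prop:dual}, so it has the RNP by (R3). If $Y$ is closed, it has the RNP by (R1). Now (R2) applies.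
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $J(\omega_1)$ has the RNP by Proposition~\ref{prop:rnp} and fails the ANP-III by Corollary~\ref{cor:fails}. Since the ANP-I implies the ANP-II and the ANP-II implies the ANP-III, it fails all three.
\end{proof}

\section{The three asymptotic-norming properties}\label{sec:three}

A norm is \emph{rotund} if $x,y\in S(X)$ and $\|x+y\|=2$ imply $x=y$. It is \emph{locally uniformly rotund} (LUR) if $x_n,x\in S(X)$ and $\|x_n+x\|\to2$ imply $\|x_n-x\|\to0$. It has the \emph{sequential Kadec--Klee property} if $x_n,x\in S(X)$ and $x_n\to x$ weakly imply $\|x_n-x\|\to0$. An LUR norm is rotund (take a constant sequence), and it has the sequential Kadec--Klee property, because $x_n+x\to2x$ weakly forces $\|x_n+x\|\to2$ by weak lower semicontinuity. The next theorem shows that the three properties differ by conditions on the norm alone, in which $\Phi$ plays no part.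

\begin{theorem}\label{thm:three}
Let $\Phi$ be a norming set for $(X,\|\cdot\|)$.
\begin{itemize}
\item[(a)] $X$ has the $\Phi$-ANP-II if and only if it has the $\Phi$-ANP-III and the sequential Kadec--Klee property.
\item[(b)] $X$ has the $\Phi$-ANP-I if and only if it has the $\Phi$-ANP-II and is rotund.
\item[(c)] If a Banach space has an equivalent LUR norm, then the ANP-I, the ANP-II and the ANP-III are equivalent for it.
\end{itemize}
\end{theorem}

\begin{proof}
We use that a subsequence of an asymptotically normed sequence is asymptotically normed, and that a sequence converges to $x$ if each of its subsequences has a further subsequence converging to $x$.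

(a) Assume the $\Phi$-ANP-II, and let $x_n\to x$ weakly with $x_n,x\in S(X)$. For $\varepsilon>0$ pick $\varphi\in\Phi$ with $\varphi(x)>1-\varepsilon$; then $\varphi(x_n)>1-\varepsilon$ for large $n$. So $(x_n)$ is asymptotically normed. Each subsequence has a norm convergent subsequence, whose limit is the weak limit $x$. Thus $x_n\to x$ in norm.

Conversely, assume the $\Phi$-ANP-III and the sequential Kadec--Klee property, and let $(x_n)$ be asymptotically normed. The weak*-closure of $\{x_n\}$ in $X^{**}$ consists of the terms $x_n$ and the weak*-cluster points of the sequence, so by Corollary~\ref{cor:cluster} it is contained in $S(X)$. By (W1) it is weakly compact. The Eberlein--\v{S}mulian theorem (a weakly compact set is weakly sequentially compact) gives a subsequence that converges weakly to a point of $S(X)$, and the convergence is in norm by the Kadec--Klee property.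

(b) Assume the $\Phi$-ANP-I, and let $x,y\in S(X)$ with $\|x+y\|=2$. For $\varepsilon>0$ some $\varphi\in\Phi$ has $\varphi(x)+\varphi(y)>2-\varepsilon$, and since both terms are at most $1$, both exceed $1-\varepsilon$. So $x,y,x,y,\dots$ is asymptotically normed, hence convergent, and $x=y$.

Conversely, assume the $\Phi$-ANP-II and rotundity, and let $(x_n)$ be asymptotically normed. If $x$ and $y$ are norm limits of subsequences, then $x,y\in S(X)$ and for each $\varepsilon>0$ some $\varphi\in\Phi$ has $\varphi(x),\varphi(y)\ge1-\varepsilon$. So $\|x+y\|=2$ and $x=y$. Every subsequence has a convergent subsequence, always with the same limit, so $(x_n)$ converges.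

(c) Let $(X,\|\cdot\|)$ have the $\Phi$-ANP-III and let $|\cdot|$ be an equivalent LUR norm, with dual unit ball $\Psi$. We need a single norm with both properties. An $\ell_2$-sum serves, because it inherits local uniform rotundity from one summand and the strict inequality of Theorem~\ref{thm:bidual} from the other. Put $p(x)=(\|x\|^2+|x|^2)^{1/2}$, and for nonempty $\Gamma\subset B((X,\|\cdot\|)^*)$ put
\[
\Gamma'=\{s\varphi+t\psi:\ \varphi\in\Gamma,\ \psi\in\Psi,\ s,t\ge0,\ s^2+t^2\le1\}.
\]
For $x^{**}\in X^{**}$, taking the supremum first over $\varphi,\psi$ and then over $s,t$ gives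
\begin{equation}\label{eq:sum}
\sup\nolimits_{\Gamma'}x^{**}=\sup_{s,t}\bigl(s\sup\nolimits_\Gamma x^{**}+t|x^{**}|\bigr)=\Bigl(\max\bigl(0,\sup\nolimits_\Gamma x^{**}\bigr)^2+|x^{**}|^2\Bigr)^{1/2}.
\end{equation}
For $\Gamma=\Phi$ and $x^{**}=x\in X$ the right-hand side is $p(x)$, so $\Phi'$ is contained in the dual unit ball of $p$ and is a norming set for $(X,p)$. For $\Gamma_0=B((X,\|\cdot\|)^*)$ the same identity shows that $\Gamma_0'$ is contained in the dual unit ball of $p$, and in fact it is the whole ball: $x\mapsto(x,x)$ embeds $(X,p)$ isometrically in $(X,\|\cdot\|)\oplus_2(X,|\cdot|)$, so by the Hahn--Banach theorem a functional of $p$-norm at most $1$ has the form $g+h$ with $\|g\|^2+|h|^2\le1$. Hence \eqref{eq:sum} with $\Gamma=\Gamma_0$ gives $p(x^{**})=(\|x^{**}\|^2+|x^{**}|^2)^{1/2}$. If $x^{**}\notin X$, then $x^{**}\ne0$ and $\sup_\Phi x^{**}<\|x^{**}\|$ by Theorem~\ref{thm:bidual}, so $\max(0,\sup_\Phi x^{**})<\|x^{**}\|$ and \eqref{eq:sum} gives $\sup_{\Phi'}x^{**}<p(x^{**})$. By Theorem~\ref{thm:bidual} again, $(X,p)$ has the $\Phi'$-ANP-III.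

It remains to show that $p$ is LUR; then (a) and (b) give the $\Phi'$-ANP-I. For a norm $N$ put $Q_N(x,y)=2N(x)^2+2N(y)^2-N(x+y)^2$. The triangle inequality gives $Q_N(x,y)\ge(N(x)-N(y))^2\ge0$, and $Q_p=Q_{\|\cdot\|}+Q_{|\cdot|}$. Let $p(x_n)=p(x)=1$ and $p(x_n+x)\to2$. Then $Q_p(x_n,x)\to0$, so $Q_{|\cdot|}(x_n,x)\to0$. It follows that $|x_n|\to|x|$, and then that $|x_n+x|\to2|x|$. Since $x\neq0$, we get $\bigl|x_n/|x_n|+x/|x|\bigr|\to2$, so $x_n/|x_n|\to x/|x|$ and $x_n\to x$.
\end{proof}

\section{The ANP-III implies the RNP}\label{sec:rnp}

\begin{theorem}[James--Ho]\label{thm:rnp}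
Every Banach space with the ANP-III has the RNP.
\end{theorem}

A density of a vector measure $m$ should be the limit of the averages $m(A)/P(A)$ over finer and finer partitions. In general one finds cluster points of these averages only in $X^{**}$, and Corollary~\ref{cor:cluster} brings cluster points back to $X$ only for asymptotically normed sequences. The averages with respect to $P$ need not approach the unit sphere. The averages with respect to the variation $|m|$ do, and they turn out to be asymptotically normed at almost every point.

\begin{proof}
By (R1), (R2) and Lemma~\ref{lem:hered} we may assume that $X$ is separable and has the $\Phi$-ANP-III for its given norm. For each $d$ in a countable dense set and each $j\ge1$ pick $\varphi\in\Phi$ with $\varphi(d)>\|d\|-\frac1j$, and let $\Phi_0\subset\Phi$ be the countable set of these functionals. The function $\sup_{\Phi_0}$ is $1$-Lipschitz and equals the norm on a dense set, so $\Phi_0$ is norming. In particular $\Phi_0$ separates points: if $\varphi(x-y)=0$ for all $\varphi\in\Phi_0$, then $\|x-y\|=0$.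

Let $(\Omega,\Sigma,P)$ be a finite measure space and let $m:\Sigma\to X$ be countably additive, of bounded variation, and absolutely continuous with respect to $P$. Its variation $\mu=|m|$, where $\mu(A)$ is the supremum of $\sum_i\|m(A_i)\|$ over finite measurable partitions of $A$, is a finite measure. It vanishes on $P$-null sets, so it has a density $h=d\mu/dP\ge0$. We may assume $m\neq0$ and, after scaling, $\mu(\Omega)=1$.

\emph{Scalar densities.} For $\varphi\in\Phi_0$ we have $|\varphi(m(A))|\le\mu(A)$, so $\varphi\circ m$ has a $\Sigma$-measurable density $g_\varphi$ with respect to $\mu$ with $|g_\varphi|\le1$ everywhere. Let $g=\sup_{\varphi\in\Phi_0}g_\varphi$, a measurable function with $|g|\le1$; this is where the countability of $\Phi_0$ is first used. For $A\in\Sigma$ and $\varphi\in\Phi_0$ we have $\varphi(m(A))=\int_Ag_\varphi\,d\mu\le\int_Ag\,d\mu$, so $\|m(A)\|\le\int_Ag\,d\mu$. Summing over partitions of $\Omega$ gives $\mu(\Omega)\le\int g\,d\mu$, and since $g\le1$ we obtain $g=1$ $\mu$-almost everywhere.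

\emph{The martingale.} Enumerate the sets $\{g_\varphi<t\}$, $\varphi\in\Phi_0$, $t\in\mathbb{Q}$, and let $\Sigma_n$ be the finite algebra generated by the first $n$ of them. Every $g_\varphi$ is measurable for the $\sigma$-algebra $\Sigma_\infty$ generated by $\bigcup_n\Sigma_n$. Put $M_n=\sum_A\frac{m(A)}{\mu(A)}\mathbf{1}_A$, the sum over the atoms $A$ of $\Sigma_n$ with $\mu(A)>0$. Then $\|M_n\|\le1$, and $\varphi(M_n)$ is the conditional expectation $E_\mu[g_\varphi\,|\,\Sigma_n]$. By the martingale convergence theorem it converges $\mu$-almost everywhere to $E_\mu[g_\varphi\,|\,\Sigma_\infty]=g_\varphi$. So there is $N\in\Sigma$ with $\mu(N)=0$ such that for $\omega\notin N$ we have $g(\omega)=1$ and $\varphi(M_n(\omega))\to g_\varphi(\omega)$ for all $\varphi\in\Phi_0$.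

\emph{Pointwise weak convergence.} Fix $\omega\notin N$. Then $\liminf_n\|M_n(\omega)\|\ge\sup_{\Phi_0}g_\varphi(\omega)=1$, so $\|M_n(\omega)\|\to1$, and $y_n=M_n(\omega)/\|M_n(\omega)\|$, defined for large $n$, satisfies $\varphi(y_n)\to g_\varphi(\omega)$ for $\varphi\in\Phi_0$. Given $\varepsilon>0$, some $\varphi\in\Phi_0$ has $g_\varphi(\omega)>1-\varepsilon$, and then $\varphi(y_n)>1-\varepsilon$ for large $n$. So $(y_n)$ is asymptotically normed by $\Phi$, and by Corollary~\ref{cor:cluster} every weak*-cluster point of it is a point $x\in S(X)$. Such an $x$ satisfies $\varphi(x)=g_\varphi(\omega)$ for all $\varphi\in\Phi_0$, so it is unique. (The set $\Phi_0$ need not separate the points of $X^{**}$; the ANP-III is used exactly here.) By (W1), $y_n$, and hence $M_n(\omega)$, converges weakly to this point, which we call $x(\omega)$. Put $x(\omega)=0$ for $\omega\in N$.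

\emph{The density.} For $f\in X^*$ the function $f\circ x$ is the pointwise limit of $\mathbf{1}_{\Omega\setminus N}f(M_n)$, hence $\Sigma$-measurable. So $hx$ is weakly measurable with values in a separable space, and by Pettis's theorem it is strongly measurable. Since $\|hx\|\le h$, it is Bochner integrable with respect to $P$. For $A\in\Sigma$ and $\varphi\in\Phi_0$,
\[
\varphi\Bigl(\int_Ahx\,dP\Bigr)=\int_A\varphi(x)\,d\mu=\int_Ag_\varphi\,d\mu=\varphi(m(A)),
\]
and since $\Phi_0$ separates points, $\int_Ahx\,dP=m(A)$.
\end{proof}

\section{Countable ordinals and density characters}\label{sec:rest}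

For a dual space $Z^*$ the natural norming set is $B(Z)$, regarded as a subset of $B(Z^{**})$. For the norm $\|\cdot\|_J$ and the predual $Z$ of Proposition~\ref{prop:dual} this choice fails as soon as $\eta>\omega$. The functional $\delta_{\omega+1}\in B(Z)$ equals $1$ on every $e_n$, $n<\omega$, while a point of $\bigcap_n\overline{\operatorname{co}}\{e_k:n\le k<\omega\}$ would vanish at all finite ordinals and equal $1$ at $\omega$. So one has to renorm. We use two theorems of Kadec.
\begin{itemize}
\item[(K1)] Every separable Banach space has an equivalent LUR norm.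
\item[(K2)] A Banach space with separable dual has an equivalent norm whose dual norm is LUR \cite[Ch.~II]{DGZ}.
\end{itemize}

\begin{lemma}\label{lem:sepdual}
Every separable dual space $Z^*$ has the ANP-I.
\end{lemma}

\begin{proof}
Renorm $Z$ by (K2); the new dual norm is an equivalent LUR norm on $Z^*$, and $\Phi=B(Z)$ is a norming set for it. Let $(x_n)\subset S(Z^*)$ be asymptotically normed by $\Phi$ and let $x\in B(Z^*)$ be a cluster point of $(x_n)$ for the weak* topology of $Z^*$, which exists by (W1). For $\varepsilon>0$ there are $z\in B(Z)$ and $m$ with $x_n(z)>1-\varepsilon$ for $n\ge m$. Because $z$ lies in the predual, $x(z)\ge1-\varepsilon$, and so $\|x\|\ge1-\varepsilon$ and $\|x_n+x\|\ge2-2\varepsilon$ for $n\ge m$. Thus $\|x\|=1$ and $\|x_n+x\|\to2$, and $x_n\to x$ since the norm is LUR.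
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) The first statement is Propositions~\ref{prop:dual} and~\ref{prop:rnp}. If $\eta<\omega_1$, then $J(\eta)$ is a separable dual space, so it has the ANP-I by Lemma~\ref{lem:sepdual}, hence all three properties. If $\eta\ge\omega_1$, Lemma~\ref{lem:sub} with $C=[0,\omega_1)$ gives an isometric copy of $J(\omega_1)$ in $J(\eta)$. By Corollary~\ref{cor:fails} and Lemma~\ref{lem:hered}, $J(\eta)$ fails the ANP-III, hence all three properties.

(b) Let $\kappa=\aleph_0$. By (K1) and Theorem~\ref{thm:three}(c) the three properties coincide for separable spaces, and they are equivalent to the RNP by the theorem of Ghoussoub and Maurey. Now let $\kappa\ge\aleph_1$ and $X=J(\omega_1)\oplus_2\ell_2(\kappa)$. Since $J(\omega_1)$ has density character $\aleph_1\le\kappa$, the space $X$ has a dense subset of cardinality $\kappa$, and it has none smaller because the $\kappa$ unit vectors of $\ell_2(\kappa)$ are at mutual distance $\sqrt2$. Separable closed subspaces of $\ell_2(\kappa)$ are separable Hilbert spaces, hence separable dual spaces, so $\ell_2(\kappa)$ has the RNP by (R2) and (R3).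 An $X$-valued measure as in the definition of the RNP is a pair of such measures with values in the two summands, and the pair of their densities is its density; so $X$ has the RNP. It contains $J(\omega_1)$, so it fails the ANP-III by Lemma~\ref{lem:hered}, hence all three properties.

(c) By Proposition~\ref{prop:rnp} a separable closed subspace of $J(\omega_1)$ embeds isometrically in some $J(\theta)$ with $\theta<\omega_1$. The latter has the ANP-I by (a), and Lemma~\ref{lem:hered} applies. The failure of the ANP-III is Corollary~\ref{cor:fails}.
\end{proof}

\begin{remark}\label{rem:lur}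
The following is not used above. Since $J(\omega_1)$ is a dual space with the RNP, it admits an equivalent LUR norm \cite{FG}. So even for dual spaces, the RNP together with LUR renormability does not imply the ANP-III.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ANP}
\emph{On the asymptotic-norming property},
\texttt{https://www.koreascience.or.kr/article/JAKO199511919484162.pdf}.

\bibitem{DGZ}
Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{FG}
M.~Fabian and G.~Godefroy, Studia Math. \textbf{91} (1988).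

\end{thebibliography}
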